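# Random column bases of the triangle–edge boundary matrix are rarely collapsible

## 1. Collapsibility has probability $e^{-\Theta(n^2)}$

**Theorem 1.** Let $\mathbb F$ be a field and $n\ge 3$. Let $\partial$ be the $\binom n2\times\binom n3$ matrix over $\mathbb F$ with rows indexed by the 2-subsets and columns by the 3-subsets of $[n]=\{1,\dots,n\}$, in which the column of $\{a<b<c\}$ has entry $+1$ in row $\{b,c\}$, $-1$ in row $\{a,c\}$, $+1$ in row $\{a,b\}$, and $0$ elsewhere. Let $P_n(\mathbb F)$ be the probability that a uniformly random column basis of $\partial$ is collapsible. There are absolute constants $c>0$ and $n_0$ such that for every field $\mathbb F$ and all $n\ge n_0$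
$$e^{-(\kappa+o(1))n^2}\le P_n(\mathbb F)\le e^{-cn^2},\qquad \kappa=\tfrac54-\tfrac12\log 3<0.701,$$
where the $o(1)$ does not depend on $\mathbb F$. In particular $\lim_{n\to\infty}P_n(\mathbb F)=0$ for every field $\mathbb F$.

**Theorem 2 (large core).** There are absolute constants $c>0$ and $n_0$ such that for every $\mathbb F$ and $n\ge n_0$, with probability at least $1-e^{-cn^2}$, every sequence of elementary collapses starting from a uniformly random column basis $T$ leaves more than $cn^2$ columns.

A column basis is a set of columns of $\partial$ that is a basis of the column space. An elementary collapse of a matrix erases a row $i$ and a column $j$ when the $(i,j)$ entry is the only nonzero entry of row $i$. A set of columns, viewed as a submatrix with all of its rows, is collapsible if some sequence of elementary collapses erases all of its columns.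

The question behind the theorem comes from the paper "Simplicial Complexes -Much More Than A Trick For Distributed Computing Lower Bounds". It asks how likely it is that a random column basis, over a fixed field such as $\mathbb F_2$ or $\mathbb Q$, is collapsible. The answer is that this is exponentially unlikely in $n^2$. A basis has $r=\binom{n-1}2\approx n^2/2$ columns, so Theorem 1 says that the proportion of collapsible bases lies between two exponentials in the number of columns. Theorem 2 says more: typically one does not even come close to erasing everything, since a positive proportion of the columns survives however cleverly one collapses. It implies the upper bound in Theorem 1, because a collapsible $T$ has a sequence that leaves $0$ columns. The exact constant in the exponent is not determined here. Section 10 proves the analogue in every dimension.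

Throughout, $r=\binom{n-1}2$, $V=[n]$, an "edge" is a 2-subset and a "triangle" a 3-subset of $V$, and $T$ is a uniformly random column basis. We identify columns with triangles and rows with edges. Logarithms are natural, $0\log0=0$, $0^0=1$, and factors with exponent $0$ equal $1$.

## 2. Boundary matrices, bases, collapses

**The graph case.** One dimension down there is the $n\times\binom n2$ incidence matrix of $K_n$: the column of $\{a<b\}$ has $+1$ in row $b$ and $-1$ in row $a$. Its rank is $n-1$ over every field and its column bases are the spanning trees of $K_n$. An elementary collapse removes a degree-1 vertex with its edge. Every tree with an edge has a leaf, so every basis is collapsible: the analogue of $P_n$ is $1$.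

The product of this incidence matrix with $\partial$ is $0$: the column of $\{a<b<c\}$ goes to $(c-b)-(c-a)+(b-a)=0$, where letters stand for unit vectors. So every column of $\partial$ is a cycle of a graph in the sense of linear algebra.

**The rank of $\partial$ is $r$.** Consider the $r$ columns $\{1,b,c\}$. Among them, row $\{b,c\}$ is nonzero only in column $\{1,b,c\}$, so they are independent. For $1<a<b<c$,
$$\mathrm{col}\{a,b,c\}=\mathrm{col}\{1,b,c\}-\mathrm{col}\{1,a,c\}+\mathrm{col}\{1,a,b\},$$
because the entries in rows $\{1,a\},\{1,b\},\{1,c\}$ cancel on the right. So these columns also span.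

**Collapsible sets of $r$ columns are bases over every field.** Let the collapse erase the pairs $(e_1,t_1),\dots,(e_r,t_r)$ in this order. When $e_i$ is erased, the triangles $t_j$ with $j>i$ are still present, and only $t_i$ has a nonzero entry in row $e_i$. So the square matrix with rows $e_i$ and columns $t_j$ is triangular with diagonal entries $\pm1$. Its determinant is $\pm1$, hence the columns are independent, and $r$ independent columns form a basis.

For example, the $r$ triangles containing vertex $1$ are collapsible: erase the pairs $(\{b,c\},\{1,b,c\})$ in any order.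

## 3. All cases with at most six vertices

Small cases suggest the opposite of the theorem.

**Claim.** For $3\le n\le5$ every column basis over every field is collapsible. For $n=6$ this is still true in characteristic $2$, and false in every other characteristic.

*Proof.* Suppose that a basis $T$ is not collapsible. Collapse as long as possible, and let $R\ne\emptyset$ be the set of triangles that is left. An erased edge lies in no triangle that survives, so all edges of triangles of $R$ are still present as rows. Since no collapse is possible, each of them lies in at least two triangles of $R$.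

Consider the graph of all edges of triangles of $R$. Take one connected component, with $v$ vertices and $E$ edges, and let $m$ be the number of triangles of $R$ in it. Counting incidences gives $3m\ge2E$. The $m$ columns are independent and lie in the kernel of the incidence matrix of the component, which has dimension $E-(v-1)$. So $\frac23E\le m\le E-v+1$, which gives $E\ge3(v-1)$. As $E\le\frac12v(v-1)$, we get $v\ge6$. This settles $n\le5$.

For $n=6$ we must have $v=6$ and $E=15$, so $10\le m\le10$, $m=10$, and equality in $3m\ge 2E$: each edge lies in exactly two of the ten triangles. In characteristic $2$ the ten columns then sum to $0$, a contradiction.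

In characteristic other than $2$, take the 6-vertex projective plane
$$123,\ 134,\ 145,\ 156,\ 126,\quad 235,\ 346,\ 245,\ 356,\ 246 .$$
Each of the 15 edges lies in exactly two triangles, so no collapse is possible at all. To see that the columns are independent, suppose that a linear combination vanishes, and orient triangles cyclically. The rows $13,14,15,16$ force the oriented triangles $(1,2,3),(1,3,4),(1,4,5),(1,5,6),(1,6,2)$ to have the same coefficient $\lambda$. The row $23$ forces $(3,2,5)$ to have coefficient $\lambda$, and the row $45$ forces $(5,4,2)$ to have coefficient $\lambda$. Both of these traverse the edge $25$ from $2$ to $5$, so row $25$ gives $2\lambda=0$ and $\lambda=0$. Each of the last five triangles shares one of the edges $23,34,45,56,26$ with one of the first five, so all coefficients vanish. Ten independent columns form a basis, since $r=10$. $\square$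

So the smallest obstruction already depends on the field, while the theorem does not.

## 4. Many collapsible bases: the lower bound in Theorem 1

The purpose of this section is to build a large family of collapsible bases by hand. It gives the lower bound, and it will also show why the most direct approach to the upper bound fails.

**Step 1: the family.** For each edge $\{i<j\}$ with $i\ge2$ choose any $h(i,j)\in\{1,\dots,i-1\}$ and put $t_{ij}=\{h(i,j),i,j\}$. (The constant choice $h=1$ is the example of Section 2.) Since $\{i,j\}$ is the pair of the two largest elements of $t_{ij}$, these are $\binom{n-1}2=r$ distinct triangles, and they determine $h$.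

**Step 2: it collapses.** Erase the pairs $(\{i,j\},t_{ij})$ in decreasing order of $i$. When $\{i,j\}$ is treated, any other remaining triangle $t_{i'j'}$ has $i'\le i$. Its edge $\{i',j'\}$ differs from $\{i,j\}$, and its other two edges have minimum $h(i',j')<i'\le i$. So $\{i,j\}$ lies in no other remaining triangle and the collapse is legal. The set is collapsible, hence a basis over every field.

**Step 3: counting.** The number of these bases is $\prod_{i=2}^n(i-1)^{n-i}$. With $j=i-1$ its logarithm is
$$\sum_{j=1}^{n-1}(n-1-j)\log j=r\log n-\sum_{j=1}^{n-1}(n-1-j)\log\frac nj,$$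
because $\sum_{j=1}^{n-1}(n-1-j)=r$. Let $g(x)=(1-x)\log(1/x)$. It is decreasing on $(0,1]$, being a product of nonnegative decreasing functions. Since $n-1-j\le n(1-j/n)$, the last sum is at most
$$n^2\sum_{j=1}^{n-1}\tfrac1n\,g(j/n)\le n^2\int_0^1(1-x)\log\tfrac1x\,dx=n^2\big(1-\tfrac14\big)=\tfrac34n^2 .$$
So there are at least $n^re^{-3n^2/4}$ collapsible bases.

**Step 4: dividing by the number of bases.** Let $N$ be the number of bases. As $\binom n3=rn/3$,
$$N\le\binom{rn/3}{r}\le\Big(\frac{en}3\Big)^r .$$
Using $r=(\frac12+o(1))n^2$,
$$P_n(\mathbb F)\ge\exp\big(-\tfrac34n^2-r(1-\log3)\big)=\exp\Big(-\Big(\tfrac34+\tfrac{1-\log 3}{2}+o(1)\Big)n^2\Big)=e^{-(\kappa+o(1))n^2}.$$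
This is the lower bound in Theorem 1, and no estimate depended on $\mathbb F$. $\blacksquare$

## 5. The probability that $T$ contains a given set of triangles

For an upper bound we must know something about $T$, although we have no description of the bases. One would like $\Pr(S\subseteq T)$ to be at most about $(3/n)^{|S|}$, as if triangles were chosen independently. We prove this up to a factor $e^{|S|}$, which will turn out to be affordable.

**All triangles are equally likely.** A permutation of $[n]$ acts on oriented edges and triangles and commutes with the boundary map $[a,b,c]\mapsto[b,c]-[a,c]+[a,b]$. So it permutes the rows and columns of $\partial$ up to signs, and it maps column bases to column bases. Hence each triangle lies in $T$ with the same probability $r/\binom n3=3/n$.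

**Lorentzian polynomials.** We need three facts from Brändén–Huh (*Lorentzian polynomials*, Annals of Math. 192 (2020)). A homogeneous polynomial of degree $r\ge2$ with nonnegative coefficients is *Lorentzian* if all its partial derivatives of order $r-2$ are quadratic forms with at most one positive eigenvalue, and its set of exponent vectors $E$ has the exchange property: for $\mu,\mu'\in E$ and $i$ with $\mu_i>\mu'_i$ there is $j$ with $\mu_j<\mu'_j$ and $\mu-\mathbf e_i+\mathbf e_j\in E$. In degree at most $1$ all polynomials with nonnegative coefficients count as Lorentzian. We use the following, as black boxes: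

1. The basis generating polynomial $\sum_B\prod_{t\in B}x_t$ of any matroid is Lorentzian.
2. Linear substitutions with nonnegative coefficients preserve the Lorentzian property.
3. A bivariate form $\sum_k a_kx^ky^{r-k}$ with $a_k\ge0$ is Lorentzian if and only if the sequence $a_k/\binom rk$ is log-concave without internal zeros.

As an example of the third fact, take $a_2x^2+a_1xy+a_0y^2$, not identically zero. Its Hessian is $\begin{pmatrix}2a_2&a_1\\a_1&2a_0\end{pmatrix}$. As the entries are nonnegative, it has at most one positive eigenvalue exactly if the determinant is at most $0$, that is if $(a_1/2)^2\ge a_0a_2$. This is log-concavity of $a_k/\binom2k$.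

Recall that a nonnegative sequence is log-concave without internal zeros if $a_k^2\ge a_{k-1}a_{k+1}$ for all $k$ and its support is an interval. Then $a_ia_j\ge a_{i'}a_{j'}$ whenever $i'\le i\le j\le j'$ and $i+j=i'+j'$.

**Lemma 1.** Consider a matroid of rank $r$ in which every element lies in a uniformly random basis $T$ with the same probability $\rho$. Then for every set $S$ of $s\ge1$ elements
$$\Pr(S\subseteq T)\le\frac{(\rho s)^s}{s!}\le(e\rho)^s .$$
In particular, for the column matroid of $\partial$, $\Pr(S\subseteq T)\le(3e/n)^{s}$.

*Proof.* Let $X=|T\cap S|$, so $\mathbb EX=\rho s$. Let $N_k$ be the number of bases $B$ with $|B\cap S|=k$, and $p_k=\Pr(X=k)$, which is $N_k$ divided by the number of bases. The plan is to show that the factorial moments of $X$ form a log-concave sequence, and then to compare the $s$-th with the first.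

**Step 1: $k!\,p_k$ is log-concave without internal zeros.** In the basis generating polynomial substitute $x_t=x$ for $t\in S$ and $x_t=y$ otherwise. The result $\sum_kN_kx^ky^{r-k}$ is Lorentzian, so $N_k/\binom rk$ is log-concave without internal zeros. The sequence $k!\binom rk=r!/(r-k)!$ for $0\le k\le r$ is positive, with successive ratios $r-k$, so it is log-concave. The product of the two sequences is $k!N_k$, and it is log-concave without internal zeros. So is $q_k:=k!\,p_k$.

**Step 2: factorial moments are log-concave.** Put
$$\mu_j=\mathbb E[X(X-1)\cdots(X-j+1)]=\sum_{i\ge j}\frac{i!}{(i-j)!}p_i=\sum_{i\ge j}\frac{q_i}{(i-j)!}.$$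
Extend $q$ by $0$ to all integers and define $b_{-k}=1/k!$ for $k\ge0$ and $b_i=0$ for $i>0$. Then $\mu_j=\sum_iq_ib_{j-i}$ is a convolution. The sequence $b$ is log-concave without internal zeros, since the ratios of $1/k!$ are $1/(k+1)$, which decrease.

Convolution preserves log-concavity, for the following reason. For such a sequence $(a_i)$ consider the matrix with entries $a_{i-j}$. Its minor in rows $i<i'$ and columns $j<j'$ is $a_{i-j}a_{i'-j'}-a_{i-j'}a_{i'-j}$. The indices $i-j$ and $i'-j'$ lie between $i-j'$ and $i'-j$ and the sums agree, so the minor is nonnegative. The matrix of a convolution is the product of the two matrices, and by Cauchy–Binet its $2\times2$ minors are sums of products of nonnegative minors. (All sums here are finite because $q$ has finite support.) So $\mu_j^2\ge\mu_{j-1}\mu_{j+1}$ for $j\ge1$.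

**Step 3: conclusion.** If $\Pr(X=s)=0$ there is nothing to prove. Otherwise $\mu_0=1$ and $\mu_1,\dots,\mu_s>0$. By Step 2 the ratios $\mu_{j+1}/\mu_j$ for $0\le j<s$ are nonincreasing, so $\mu_s\le(\mu_1/\mu_0)^s=(\rho s)^s$. Since $X\le s$, only $X=s$ contributes to $\mu_s$, so $\mu_s=s!\Pr(X=s)=s!\Pr(S\subseteq T)$. Finally $s!\ge(s/e)^s$. $\square$

**A union bound over whole complexes.** The first thing to try is to sum the bound over all collapsible bases $S$, so $s=r$. This cannot work, however well we count. By Section 4 there are at least $n^re^{-3n^2/4}$ collapsible bases, so the sum is at least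
$$n^re^{-3n^2/4}\Big(\frac{3e}n\Big)^r=\exp\big(r(1+\log3)-\tfrac34n^2\big)=\exp\Big(\Big(\tfrac{1+\log3}2-\tfrac34+o(1)\Big)n^2\Big),$$
and $\frac{1+\log3}2-\frac34>0.29$. The bound on the probability exceeds $1$. The powers of $n$ cancel, and what defeats us is a constant factor per triangle.

## 6. The last triangles of a collapse

The way out is to apply the union bound not to $T$ but to what is left of $T$ shortly before the end of the collapse. When $m=an^2$ triangles are left, with $a$ small, their edges lie in a set of only $m+n-1$ edges. Such configurations turn out to be much rarer, per triangle, than collapsible bases.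

**Definition.** A set $R$ of $m$ triangles is *tight* if there are a set $G$ of $m+n-1$ edges containing all edges of all $t\in R$, and an injection $f:R\to G$ with $f(t)\subset t$.

For example, let $n=4$ and $R=\{123,124,134\}$. Here $m=3$, $G$ consists of all $6=m+n-1$ edges, and $f$ sends each triangle to its edge without the vertex $1$.

**Lemma 2.** If some sequence of collapses from a basis $T$ leaves exactly the $m$ columns $R$, then $R$ is tight.

*Proof.* Let $(e_1,t_1),\dots,(e_{r-m},t_{r-m})$ be the erased pairs. When $e_i$ is erased, $t_i$ is the only remaining triangle containing it, so no $t\in R$ contains any $e_i$. So all edges of triangles of $R$ lie in the set $G$ of the edges that were not erased, and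
$$|G|=\binom n2-r+m=m+n-1 .$$
The columns $R$ are independent, as part of a basis, and they vanish outside the rows $G$. So some $m\times m$ minor with columns $R$ and rows in $G$ is nonzero. A nonzero term of its expansion assigns to each $t\in R$ its own row $f(t)\in G$ with a nonzero entry, that is with $f(t)\subset t$. $\square$

A tight set can be recorded on the graph $G$: to each edge $f(t)$ we write the third vertex of $t$.

**Definition.** A *marked graph* on $n$ vertices is a triple $(G,F,w)$ in which $G$ is a set of edges, $F\subseteq G$, and $w:F\to V$ is such that for each $e=uv\in F$ we have $w(e)\notin e$ and $uw(e),vw(e)\in G$. Let $\mathcal T(n;M,\ell)$ be the set of those with $|G|=M$ and $|G\setminus F|=\ell$.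

In the example above, $G=K_4$, $F=\{23,24,34\}$, $w\equiv1$, $M=6$ and $\ell=3$.

A tight $R$ gives an element of $\mathcal T(n;m+n-1,n-1)$: take $F=f(R)$ and let $w(f(t))$ be the vertex of $t$ not in $f(t)$. Conversely $R=\{e\cup\{w(e)\}:e\in F\}$ is determined by the triple. So
$$\#\{\text{tight } m\text{-sets}\}\le|\mathcal T(n;m+n-1,n-1)|.\tag{1}$$

Together with Lemma 1, everything now depends on the following. We have to show that for $M=an^2$ and $\ell=n-1$ the number of marked graphs is at most $(\delta n)^M$ with a constant $\delta<\frac1{3e}$.

## 7. The crude count $(4en)^M$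

This section sets up the counting and shows what the obvious estimate gives. The obvious estimate is also needed later, in Section 10.

For a marked graph write $\deg=\deg_G$. Order $V$ by $u\prec v$ if and only if $(\deg u,u)<(\deg v,v)$ lexicographically. For $e=uv$ with $u\prec v$ put $\mathrm{low}(e)=u$ and $\mathrm{high}(e)=v$. An *upper neighbor* of $u$ is a neighbor $v$ with $u\prec v$. Since $\sum\deg=2M$, at most $2M/\deg u$ vertices have degree at least $\deg u$, if $\deg u\ge1$; so the upper neighbors of $u$ come from a set of at most $2M/\deg u$ vertices. For $e\in F$, the vertex $w(e)$ is a neighbor of $\mathrm{low}(e)$. We use three elementary facts.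

- (F1) A set of at most $y$ elements has at most $y^k/k!\le(ey/k)^k$ subsets of size $k$.
- (F2) $(y/x)^x\le e^{y/e}$ for $x,y>0$, since $x\log(y/x)$ is largest at $x=y/e$. In particular $(1/t)^{tM}\le e^{M/e}$.
- (F3) Jensen's inequality for $\log$: for positive $a_i,b_i$ we have $\sum a_i\log(b_i/a_i)\le\big(\sum a_i\big)\log\big(\sum b_i/\sum a_i\big)$.

**Lemma 3.** For all $M\ge1$ and all $\ell$, $|\mathcal T(n;M,\ell)|\le n^{2n}(4en)^M$.

*Proof.* First specify $\deg u$ and $d_u^+=\#\{e\in G:\mathrm{low}(e)=u\}$ for all $u$, in at most $n^{2n}$ ways. This determines $\prec$. Then choose for each $u$ its $d_u^+$ upper neighbors among at most $2M/\deg u$ vertices, then $F$ in at most $2^M$ ways, then each $w(e)$ among the $\deg(\mathrm{low}(e))$ neighbors of $\mathrm{low}(e)$. By (F1) the number of triples is at most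
$$n^{2n}2^M\prod_u\Big(\frac{2eM}{\deg(u)\,d_u^+}\Big)^{d_u^+}\deg(u)^{d_u^+}=n^{2n}2^M(2e)^M\prod_u\Big(\frac M{d_u^+}\Big)^{d_u^+},$$
because $\sum_ud_u^+=M$. By (F3), over the at most $n$ vertices with $d_u^+>0$, $\sum_ud_u^+\log(M/d_u^+)\le M\log(nM/M)=M\log n$. $\square$

The order $\prec$ is what makes this work for irregular graphs: a vertex of large degree offers many third vertices, but it has few candidates for upper neighbors, and the two effects cancel exactly.

This is not enough. Combined with Lemma 1 it gives a factor of about $(4en\cdot3e/n)^M=(12e^2)^M$, which is larger than $1$, and making $a=M/n^2$ small changes nothing. The reason can be seen in a regular graph: choosing $G$ costs $\binom{n^2/2}{M}\approx(e/2a)^M$, and choosing the third vertices among the neighbors of one end costs $(2an)^M$. The gain from small $a$ in the second factor is lost in the first. We have used that $w(e)$ is adjacent to one end of $e$. We must use that it is adjacent to both.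

## 8. Marked graphs with few edges: the count $(\delta n)^M$

Put $d=M/n$, half the average degree. Three observations show where a small factor can come from; each becomes a class of edges in the proof below.

If the two ends of each marked edge had at most $\tau d$ common neighbors, the number of marked graphs would be at most
$$\Big(\frac{en^2}{2M}\Big)^M2^M(\tau d)^M=(e\tau n)^M,$$
which is what we want for small $\tau$. So we must worry about edges whose ends have many common neighbors.

Such edges exist in clustered graphs, and clustered graphs are few. In the extreme case that $G$ is a clique on $s$ vertices, there are at most $2^n$ choices for $G$, $2^M$ for $F$ and $s^M$ for $w$, where $s\approx\sqrt{2a}\,n$. In general, an edge $uv$ whose ends have many common neighbors can be predicted from a sparse random set $Q$ of edges of $G$: some path $u,z,v$ is likely to lie in $Q$. If degrees are bounded by a multiple of $d$, then $Q$ can be chosen with $o(M)$ edges and only $O(M)$ paths of length 2. So these edges are chosen from $O(M)$ pairs instead of $n^2/2$ pairs, and this is a gain if $a=M/n^2$ is small.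

There remain vertices of large degree, which I call hubs. There are few of them, so edges with a hub as upper end are cheap to choose. The critical case is that of an edge between non-hubs whose third vertex is a hub. Suppose, for example, that there are $h=\eta d$ hubs joined to everything. They use about $hn=\eta M$ edges. An edge between non-hubs has $\eta d$ hubs to choose from, so $\alpha M$ such edges contribute about $\big(\frac{en^2}{2\alpha M}\cdot\eta d\big)^{\alpha M}=\big(\frac{e\eta n}{2\alpha}\big)^{\alpha M}$. If $\eta$ is small, this gives a gain $\eta^{\alpha M}$. If $\eta$ is not small, then many edges go to hubs and the gain comes from there. In the general case the proof ends with exactly this alternative.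

**Lemma 4.** For every $\delta>0$ there are $a\in(0,\frac14)$ and $n_0$ such that $|\mathcal T(n;M,\ell)|\le(\delta n)^M$ whenever $n\ge n_0$, $n^{3/2}\le M\le an^2$ and $0\le\ell\le M/8$.

*Proof.* Let $K\ge e^{16}$ be fixed, to be chosen at the end depending only on $\delta$. Put
$$L=\log K,\qquad a=\frac1{4K^4L},\qquad d=\frac Mn,\qquad\text{so that}\quad\sqrt n\le d\le\frac n{4K^4L}.$$
Below, $C$ denotes absolute constants, possibly different at each occurrence, and $o(M)$ is meant as $n\to\infty$ with $K$ fixed, uniformly in $M$ and $\ell$.

**Step 1: classes of edges.** The purpose is to separate the edges according to the mechanism by which they are cheap. A vertex is a *hub* if its degree exceeds $Kd$. There are at most $2M/(Kd)=2n/K$ hubs, and $u\prec v$ whenever $u$ is a non-hub and $v$ is a hub. Let $G_0$ be the set of edges of $G$ with no hub endpoint. Partition $G$ into the following classes.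

- $H$: the edges $e\in G$ for which $\mathrm{high}(e)$ is a hub. An edge with a hub endpoint has a hub as its upper end, so all other edges lie in $G_0$.
- $U$: the edges of $G_0\setminus F$.
- $A$: the edges $e\in F\cap G_0$ for which $w(e)$ is a hub.
- $B$ and $D$: for $e=uv\in F\cap G_0$ with $w(e)$ not a hub, let $c(e)=\#\{z:uz,vz\in G_0\}$. The vertex $w(e)$ is such a $z$. Put $e\in B$ if $c(e)\le d/K$, and $e\in D$ if $c(e)>d/K$.

**Step 2: a sparse skeleton that predicts most of $D$.** Let $q=\sqrt{KL/d}$, which is less than $1$ for $n$ large, since $d\ge\sqrt n$. Choose $Q\subseteq G_0$ at random, each edge independently with probability $q$. Let $\pi(Q)$ be the number of pairs of edges of $Q$ sharing a vertex. Let $D_1$ be the set of those $uv\in D$ for which some $z$ has $uz,vz\in Q$, and let $D_2=D\setminus D_1$.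

We have $\mathbb E|Q|\le qM$. End vertices of edges of $G_0$ have degree at most $Kd$, so each edge of $G_0$ meets at most $2Kd$ others in $G_0$, and
$$\mathbb E\,\pi(Q)\le q^2\cdot\tfrac12\cdot2Kd\cdot M=K^2LM .$$
For $e=uv\in D$ the pairs $\{uz,vz\}$ are disjoint for different $z$, so the events that they lie in $Q$ are independent, and
$$\Pr(e\in D_2)=(1-q^2)^{c(e)}\le e^{-q^2d/K}=e^{-L}=\frac1K ,$$
so $\mathbb E|D_2|\le M/K$. By Markov's inequality each of the three quantities reaches four times the bound on its expectation with probability at most $\frac14$. So we can fix, for each marked graph, a set $Q$ with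
$$|Q|\le4qM,\qquad\pi(Q)\le4K^2LM,\qquad|D_2|\le\frac{4M}K .$$

**Step 3: the data that determine a marked graph.** We record, in this order:

1. The degrees; for each $u$ the numbers $x_u,y_u,z_u$ of edges of $H,A,B$ with lower endpoint $u$; and the numbers $|U|,|Q|,|D_1|,|D_2|$. There are at most $n^{4n+8}=e^{o(M)}$ possibilities, since $M\ge n^{3/2}$ and $M+1\le n^2$. This determines the hubs and the order $\prec$.
2. The sets $H,A,B$, given as sets of upper neighbors of each $u$; the sets $U,Q,D_2$; the set $D_1$ as a subset of the at most $\pi(Q)\le4K^2LM$ pairs $uv$ joined by a path of length 2 in $Q$; and $F\cap H$, in at most $2^M$ ways. This determines $G$ and $F$.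
3. The vertices $w(e)$ for $e\in F$.

Write $|H|=\eta M$, $|A|=\alpha M$, $|B|=\beta M$, $|D_1|=\gamma_1M$, $|D_2|=\gamma_2M$, $|U|=\nu M$. These fractions sum to $1$. Moreover $\gamma_2\le4/K$, and $\nu\le\ell/M\le\frac18$ because $U\subseteq G\setminus F$. For fixed data of the first kind we now bound, class by class, the number of choices of the second and third kinds. A class of size $xM$ is to cost at most $n^{xM}C^M$ times its gain.

**Step 4: the skeleton.** The number of choices for $Q$ is at most $n^{2|Q|}\le n^{8qM}=e^{o(M)}$, since $q\le\sqrt{KL}\,n^{-1/4}$ and so $q\log n\to0$.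

**Step 5: class $H$ gains $K^{-\eta M}$.** For $e\in H$ with lower end $u$ there are at most $\deg(u)$ choices for $w(e)$, if $e\in F$.

For a non-hub $u$ the $x_u$ upper ends are among at most $2n/K$ hubs. By (F1) and (F2) the factor is at most
$$\Big(\frac{2en}{Kx_u}\Big)^{x_u}\deg(u)^{x_u}=\Big(\frac{2en}K\Big)^{x_u}\Big(\frac{\deg(u)}{x_u}\Big)^{x_u}\le\Big(\frac{2en}K\Big)^{x_u}e^{\deg(u)/e},$$
and $\sum_u\deg(u)=2M$. For a hub $u$ the upper ends are among at most $2M/\deg(u)$ vertices, and the factor is at most
$$\Big(\frac{2eM}{\deg(u)x_u}\Big)^{x_u}\deg(u)^{x_u}=\Big(\frac{2eM}{x_u}\Big)^{x_u}.$$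
Let $b\le2n/K$ be the number of hubs and $X=\sum_{u\text{ hub}}x_u$. By (F3) and (F2) the product over hubs is at most
$$\Big(\frac{2eMb}X\Big)^X\le\Big(\frac{4en}K\Big)^X\Big(\frac MX\Big)^X\le\Big(\frac{4en}K\Big)^Xe^{M/e}.$$
With the factor $2^M$ for $F\cap H$, the total is at most $(n/K)^{\eta M}C^M$.

**Step 6: class $A$ gains $\eta^{\alpha M}$.** Here $u=\mathrm{low}(e)$ is a non-hub and $w(e)$ is a hub adjacent to $u$. A hub adjacent to the non-hub $u$ is the upper end of an edge of $H$ with lower end $u$, so there are exactly $x_u$ such hubs. The factor is at most $\prod_u(en/y_u)^{y_u}x_u^{y_u}$. If $y_u>0$ then $x_u>0$. By (F3), over the $u$ with $y_u>0$,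
$$\sum_uy_u\log\frac{x_u}{y_u}\le\alpha M\log\frac{\eta M}{\alpha M}=\alpha M\log\frac\eta\alpha .$$
In total we get at most $(en\eta/\alpha)^{\alpha M}\le(n\eta)^{\alpha M}C^M$, by (F2).

**Step 7: class $B$ gains $K^{-\beta M}$.** Here $w(e)$ has at most $c(e)\le d/K$ choices once $G$ is known. By (F3) over at most $n$ vertices, then $d=M/n$ and (F2), the total is at most
$$\prod_u\Big(\frac{en}{z_u}\Big)^{z_u}\Big(\frac dK\Big)^{\beta M}\le\Big(en\cdot\frac n{\beta M}\cdot\frac dK\Big)^{\beta M}=\Big(\frac{en}{\beta K}\Big)^{\beta M}\le\Big(\frac nK\Big)^{\beta M}C^M .$$

**Step 8: class $D_1$ gains $K^{-\gamma_1M}$.** The lower end is a non-hub, so $w(e)$ has at most $Kd$ choices. As $D_1$ is a subset of at most $4K^2LM$ pairs, the total is at most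
$$\Big(\frac{4eK^2L}{\gamma_1}\Big)^{\gamma_1M}(Kd)^{\gamma_1M}\le(4eK^3Ld)^{\gamma_1M}e^{M/e}\le\Big(\frac nK\Big)^{\gamma_1M}C^M ,$$
using $4K^3Ld\le n/K$. This is the place where $M\le an^2$ is used.

**Step 9: classes $D_2$ and $U$ gain nothing, but they are small.** For $D_2$ there are again at most $Kd$ choices for $w(e)$, so with $d=M/n$ the total is at most
$$\Big(\frac{en^2}{2\gamma_2M}\Big)^{\gamma_2M}(Kd)^{\gamma_2M}=\Big(\frac{eKn}{2\gamma_2}\Big)^{\gamma_2M}\le n^{\gamma_2M}C^M ,$$
by (F2) and because $K^{\gamma_2}\le K^{4/K}\le e^{4/e}$. The edges of $U$ have no third vertex, and $n^2/M\le n$, so they contribute at most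
$$\Big(\frac{en^2}{2\nu M}\Big)^{\nu M}\le n^{\nu M}C^M .$$

**Step 10: putting the gains together.** Multiply all bounds and put $\theta=\eta+\beta+\gamma_1$. Then
$$|\mathcal T(n;M,\ell)|\le e^{o(M)}(Cn)^M\max\big(K^{-\theta}\eta^\alpha\big)^M,\qquad\alpha=1-\theta-\gamma_2-\nu\ge1-\theta-\tfrac4K-\tfrac18,$$
with $C$ absolute and the maximum over the possible values of the fractions. Recall $L\ge16$.

If $\theta\ge L^{-1/2}$, then $K^{-\theta}\eta^\alpha\le e^{-\theta L}\le e^{-\sqrt L}\le L^{-1/4}$, because $e^y\ge y\ge y^{1/2}$ for $y=\sqrt L\ge4$.

If $\theta<L^{-1/2}\le\frac14$, then $\alpha\ge1-\frac14-\frac18-\frac18=\frac12$, since $4/K\le\frac18$. As $\eta\le\theta<1$, we get $K^{-\theta}\eta^\alpha\le\theta^{1/2}\le L^{-1/4}$.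

In both cases $|\mathcal T(n;M,\ell)|\le e^{o(M)}(CL^{-1/4}n)^M$. Choose $K$ with $C(\log K)^{-1/4}\le\delta/2$. For $n$ large the factor $e^{o(M)}$ is at most $2^M$, and the bound becomes $(\delta n)^M$. $\square$

## 9. Proof of Theorem 2 and of the upper bound in Theorem 1

All that is left is the union bound over tight sets.

**Step 1: parameters.** Apply Lemma 4 with $\delta=\frac1{3e^3}$, and let $a$ be the resulting constant. Put $M=\lfloor an^2\rfloor$ and $m=M-n+1$. For $n$ large we have $M\ge n^{3/2}$, $n-1\le M/8$, and $\frac a2n^2\le m\le r$; the last inequality holds because $a<\frac14$ and $r=\frac12n^2-O(n)$.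

**Step 2: passing to a tight set.** Suppose that some collapse sequence from $T$ leaves at most $m$ columns. It starts with $r\ge m$ columns and each collapse erases one, so some initial part of it leaves exactly $m$ columns. By Lemma 2 they form a tight set contained in $T$.

**Step 3: the union bound.** By Lemma 1, inequality (1), and Lemma 4 with $\ell=n-1$, the probability of this is at most
$$\Big(\frac{3e}n\Big)^m(\delta n)^M=(3e)^m\delta^Mn^{n-1}\le(3e\delta)^Mn^{n-1}=e^{-2M}n^{n-1}\le e^{-M}\le e^{-\frac a2n^2}$$
for $n\ge n_0$. Here $M-m=n-1$ gives the exponent of $n$, and $n^{n-1}=e^{o(M)}$.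

So with probability at least $1-e^{-cn^2}$, where $c=a/2$, every collapse sequence leaves more than $m\ge cn^2$ columns. This is Theorem 2. It is uniform in $\mathbb F$, because neither Lemma 1 nor the count depends on $\mathbb F$. Hence $P_n(\mathbb F)\le e^{-cn^2}$, and with Section 4 this completes the proof of Theorem 1. $\blacksquare$

## 10. Boundary matrices in higher dimension

Fix $k\ge2$. Let $\partial^{(k)}$ be the signed boundary matrix with rows indexed by the $k$-subsets and columns by the $(k+1)$-subsets of $[n]$; so $\partial=\partial^{(2)}$. Its rank over every field is $r_k=\binom{n-1}k$, and this is seen as before: the columns containing $1$ are independent, and the relation $\partial^{(k)}\partial^{(k+1)}=0$, applied to $\{1\}\cup t$, expresses every other column $t$ by them. Let $P_{n,k}(\mathbb F)$ be the probability that a uniformly random column basis is collapsible. (For $k=1$ this probability is $1$, by Section 2.)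

**Theorem 3.** For each $k\ge2$ there are $c_k>0$ and $n_k$ such that for every $\mathbb F$ and $n\ge n_k$ we have $P_{n,k}(\mathbb F)\le e^{-c_kn^k}$. Moreover, with probability at least $1-e^{-c_kn^k}$ every collapse sequence leaves more than $c_kn^k$ columns. Also
$$P_{n,k}(\mathbb F)\ge\exp\Big(-\big(H_k+1-\log(k+1)+o(1)\big)\frac{n^k}{k!}\Big),\qquad H_k=\sum_{i\le k}\frac1i .$$

For $k=2$ this is Theorems 1 and 2, since $\frac12(H_2+1-\log3)=\kappa$. Let $k\ge3$. The new point in the upper bound is that the count of marked graphs is transferred to $k$-sets by entropy. Write $\mathrm{Ent}$ for the entropy of a random variable with finitely many values, with natural logarithms. We use that $\mathrm{Ent}(Y)\le\log(\text{number of values})$, with equality if $Y$ is uniform, the chain rule, and Shearer's inequality: if $Y=(Y_i)_{i\in I}$ and a family of subsets $J\subseteq I$ covers each $i\in I$ at least $p$ times, then $\mathrm{Ent}(Y)\le\frac1p\sum_J\mathrm{Ent}\big((Y_i)_{i\in J}\big)$.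

**Step 1: containment probabilities.** The column matroid is again invariant under permutations of $[n]$, so each column lies in $T$ with probability $r_k/\binom n{k+1}=\frac{k+1}n$. Lemma 1 gives $\Pr(S\subseteq T)\le((k+1)e/n)^{|S|}$.

**Step 2: encoding what is left.** Put $\ell=\binom nk-r_k=\binom{n-1}{k-1}$. Suppose that a collapse sequence leaves exactly the $m$ columns $R$. As in Lemma 2, no column of $R$ contains an erased $k$-set, so the $k$-subsets of columns of $R$ lie in the set $G$ of the $M=m+\ell$ rows that are not erased. A nonzero $m\times m$ minor gives an injection $f:R\to G$ with $f(t)\subset t$. Put $F=f(R)$, and let $w(f(t))$ be the element of $t\setminus f(t)$. Then $|G|=M$, $|F|=m$, and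
$$w(e)\notin e,\qquad(e\setminus\{u\})\cup\{w(e)\}\in G\quad\text{for all }u\in e\in F,\tag{2}$$
and $(G,F,w)$ determines $R$. Let $\mathcal T_k$ be the set of all triples with these properties, where $M=\lfloor bn^k\rfloor$ and $m=M-\ell$, with $b>0$ small, to be chosen. We have to bound $|\mathcal T_k|$. If it is empty, the bound below is trivial; assume it is not.

**Step 3: reduction to marked graphs.** Let $Y$ be uniform on $\mathcal T_k$. Write $Y=(Y_e)_e$ over all $k$-sets $e$, where $Y_e$ says "$e\notin G$", or "$e\in G\setminus F$", or gives the value $w(e)$. For a $(k-2)$-set $\sigma$ let $Y_\sigma=(Y_e)_{e\supset\sigma}$. This is a marked graph on the $n'=n-k+2$ vertices of $[n]\setminus\sigma$, with edges $e\setminus\sigma$ for $e\in G$. Indeed, if $e=\sigma\cup\{u,v\}\in F$ and $w=w(e)$, then $w\notin\sigma\cup\{u,v\}$, and $\sigma\cup\{v,w\},\sigma\cup\{u,w\}\in G$ by (2). Let $M_\sigma$ be its number of edges and $\ell_\sigma$ its number of unmarked edges.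

Each $e$ contains $\binom k2$ sets $\sigma$. So by Shearer's inequality, and by the chain rule applied to $Y_\sigma$ and its parameters,
$$\log|\mathcal T_k|=\mathrm{Ent}(Y)\le\frac1{\binom k2}\sum_\sigma\mathrm{Ent}(Y_\sigma)\le\frac1{\binom k2}\,\mathbb E\sum_\sigma\log|\mathcal T(n';M_\sigma,\ell_\sigma)|+O_k(n^{k-2}\log n).$$
The error term bounds $\sum_\sigma\mathrm{Ent}(M_\sigma,\ell_\sigma)$: there are at most $n^{k-2}$ sets $\sigma$, and each entropy is $O(\log n)$.

**Step 4: applying Lemmas 3 and 4.** We bound the sum for each fixed element of $\mathcal T_k$. Double counting gives $\sum_\sigma M_\sigma=\binom k2M$ and $\sum_\sigma\ell_\sigma=\binom k2\ell$. Let $C_0=4e$, let $\delta\in(0,1)$, and let $a=a(\delta)$ be from Lemma 4. Call $\sigma$ *good* if $n'^{3/2}\le M_\sigma\le an'^2$ and $\ell_\sigma\le M_\sigma/8$. For good $\sigma$, and $n$ large, Lemma 4 bounds the logarithm by $M_\sigma\log(\delta n)$. For the others Lemma 3 bounds it by $2n\log n+M_\sigma\log(C_0n)$; for $M_\sigma=0$ the logarithm is $0$. Therefore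
$$\sum_\sigma\log|\mathcal T(n';M_\sigma,\ell_\sigma)|\le\binom k2M\log(C_0n)-\log\frac{C_0}\delta\sum_{\sigma\text{ good}}M_\sigma+O_k(n^{k-1}\log n).\tag{3}$$

**Step 5: good $\sigma$ carry a fixed proportion.** We claim that for suitable $b=b(a,k)$ and $n$ large, $\sum_{\sigma\text{ good}}M_\sigma\ge M/2$. There are three ways in which $\sigma$ can fail to be good.

The $\sigma$ with $M_\sigma<n'^{3/2}$ contribute at most $n^{k-2}n^{3/2}=n^{k-1/2}$ to $\sum M_\sigma$. Those with $\ell_\sigma>M_\sigma/8$ contribute at most $8\sum\ell_\sigma=8\binom k2\ell=O_k(n^{k-1})$. Both are $o(M)$.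

Let $\mathcal H$ be the family of $\sigma$ with $M_\sigma>an'^2$. Then $h=|\mathcal H|\le\binom k2M/(an'^2)\le C_k\frac ba\,n^{k-2}$. These few $\sigma$ might carry a large part of the sum, so we show that most $e\in G$ contain some $\sigma\notin\mathcal H$. Let $g$ be the number of $k$-sets all of whose $(k-2)$-subsets lie in $\mathcal H$, and suppose $g>0$. Choose such a $k$-set uniformly and order its elements uniformly at random, as $(X_1,\dots,X_k)$. This vector is uniform on $k!\,g$ values. For any $k-2$ of the $k$ coordinates, the subvector takes at most $(k-2)!\,h$ values. Each coordinate lies in $\binom{k-1}{k-3}=\binom{k-1}2$ of the $\binom k2$ coordinate sets of size $k-2$. So Shearer's inequality gives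
$$\log(k!\,g)\le\frac{\binom k2}{\binom{k-1}2}\log\big((k-2)!\,h\big)=\frac k{k-2}\log\big((k-2)!\,h\big),$$
that is, $g\le C_k'h^{k/(k-2)}\le C_k''(b/a)^{k/(k-2)}n^k$. Since $\frac k{k-2}>1$, for $b$ small in terms of $a$ and $k$ this is at most $\frac b8n^k\le M/4$ for $n$ large. If $g=0$ the same bound holds.

Hence at least $\frac34M$ of the sets $e\in G$ contain some $\sigma\notin\mathcal H$, and each of them is counted in $M_\sigma$ for that $\sigma$. So $\sum_{\sigma\notin\mathcal H}M_\sigma\ge\frac34M$. A set $\sigma\notin\mathcal H$ that is not good is of one of the first two kinds, and those contribute $o(M)$. This proves the claim.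

**Step 6: the union bound.** Inserting the claim in (3) and dividing by $\binom k2$, we get from Step 3
$$|\mathcal T_k|\le\Big(C_0n\,(\delta/C_0)^{1/(k(k-1))}\Big)^Me^{O_k(n^{k-1}\log n)}\le(\delta'n)^M,\qquad\delta'=2C_0\Big(\frac\delta{C_0}\Big)^{1/(k(k-1))},$$
for $n$ large. Choose $\delta$ so that $\delta'\le\frac1{(k+1)e^3}$, and then $b$ as in Step 5 and so small that $m\le r_k$ for $n$ large. As in Section 9, if some collapse sequence leaves at most $m$ columns, an initial part of one leaves exactly $m$. By Steps 1 and 2 the probability of this is at most
$$\Big(\frac{(k+1)e}n\Big)^m(\delta'n)^M\le\big((k+1)e\delta'\big)^Mn^\ell\le e^{-2M}n^\ell\le e^{-M}$$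
for $n$ large, because $\ell\log n=O_k(n^{k-1}\log n)=o(M)$. Since $m\ge M/2$ for $n$ large, both upper-bound statements of Theorem 3 follow.

**Step 7: the lower bound.** For each of the $r_k$ $k$-sets $e$ with $\min e\ge2$ choose any $h(e)<\min e$ and take the column $\{h(e)\}\cup e$. The set $e$ is recovered by removing the minimum, so the columns are distinct and different $h$ give different sets. Collapse the pairs $(e,\{h(e)\}\cup e)$ in decreasing order of $\min e$. Any other remaining column $\{h(e')\}\cup e'$ has $\min e'\le\min e$. Its $k$-subset $e'$ differs from $e$, and its other $k$-subsets contain $h(e')<\min e'\le\min e$, so none of them equals $e$. Thus the set is collapsible. By the triangular matrix argument of Section 2 it is a basis over every field.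

There are $\binom{n-1-j}{k-1}$ $k$-sets with minimum $j+1$, and each has $j$ choices. Let $g_k(x)=(1-x)^{k-1}\log(1/x)$, which is decreasing on $(0,1]$. Using $\sum_{j\ge1}\binom{n-1-j}{k-1}=r_k$ and $\binom{n-1-j}{k-1}\le\frac{(n-j)^{k-1}}{(k-1)!}$, the logarithm of the number of these sets is
$$\sum_{j=1}^{n-1}\binom{n-1-j}{k-1}\log j=r_k\log n-\sum_{j=1}^{n-1}\binom{n-1-j}{k-1}\log\frac nj\ge r_k\log n-\frac{n^k}{(k-1)!}\int_0^1g_k(x)\,dx .$$
Integrating by parts with the antiderivative $1-(1-x)^k$ of $k(1-x)^{k-1}$, where the boundary terms vanish,
$$\int_0^1k(1-x)^{k-1}\log\frac1x\,dx=\int_0^1\frac{1-(1-x)^k}x\,dx=\int_0^1\frac{1-y^k}{1-y}\,dy=H_k ,$$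
so the logarithm is at least $r_k\log n-H_k\frac{n^k}{k!}$. Since $\binom n{k+1}=\frac{r_kn}{k+1}$, the number of bases is at most $\binom{r_kn/(k+1)}{r_k}\le\big(\frac{en}{k+1}\big)^{r_k}$. Dividing, and using $r_k=(1+o(1))\frac{n^k}{k!}$, we obtain
$$P_{n,k}(\mathbb F)\ge\exp\Big(-H_k\frac{n^k}{k!}-r_k\big(1-\log(k+1)\big)\Big)=\exp\Big(-\big(H_k+1-\log(k+1)+o(1)\big)\frac{n^k}{k!}\Big).\qquad\blacksquare$$
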